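# Prime counter nets in every dimension

## 1. Words that carry an upward-closed set

Fix $k\ge 1$. Inequalities and minima between vectors are componentwise, $e_j$ is the $j$-th unit vector, and $[n]=\{1,\dots,n\}$. For $x,p\in\mathbb N^k$ write
$$a^x:=a_1^{x_1}\cdots a_k^{x_k},\qquad b^p:=b_1^{p_1}\cdots b_k^{p_k}.$$

A finite list $p^1,\dots,p^t$ of points of $\mathbb N^k$ describes the upward-closed set $\{y\in\mathbb N^k: y\ge p^i\text{ for some }i\}$. We write the list down as a word, put a point $x$ in front of it, and ask whether the point lies in the set. Over the alphabet $\Sigma=\{a_1,\dots,a_k,b_1,\dots,b_k,\#\}$, let $L_k$ be the set of words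
$$a^{x}\,\#\,b^{p^1}\,\#\,b^{p^2}\cdots\#\,b^{p^t}\qquad(t\ge1,\ x,p^1,\dots,p^t\in\mathbb N^k)\quad\text{such that } p^i\le x\text{ for some }i. \tag{1}$$
The word determines $x$ and all the $p^i$, so membership is well defined. For example, with $k=2$ the word $a_1^2a_2\,\#\,b_2^2\,\#\,b_1$ has $x=(2,1)$, $p^1=(0,2)$, $p^2=(1,0)$. The first block is not below $x$ and the second is, so the word is in $L_2$.

How many upward-closed sets can be written this way? All the nonempty ones, by **Dickson's lemma**, which we use in two equivalent forms. First form: every infinite sequence $v_0,v_1,\dots$ in $\mathbb N^r$ has indices $i<j$ with $v_i\le v_j$. Second form: every upward-closed $D\subseteq\mathbb N^k$ has finitely many minimal elements, and $D$ is the set of points above at least one of them. So for every nonempty upward-closed $D$ there is one word $\beta=\#b^{p^1}\cdots\#b^{p^t}$, listing the minimal elements, with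
$$a^x\beta\in L_k\iff x\in D\qquad\text{for all }x\in\mathbb N^k. \tag{2}$$

The use of this is as follows. A machine reads $x$ first, and only afterwards learns which upward-closed set it will be asked about. With $k$ counters it can store $x$ exactly. We shall show that with fewer than $k$ counters the information it retains about $x$ is so poor that even a finite committee of such machines, accepting only unanimously, cannot recognize $L_k$. In the vocabulary that follows, $L_k$ gives a *prime* counter net of dimension $k$.

## 2. Counter nets, and the primes among them

**Definition (counter net).** A *$k$-dimensional counter net* ($k$-CN) is $\mathcal A=\langle\Sigma,Q,Q_0,\delta,F\rangle$ with a finite alphabet $\Sigma$, a finite set $Q$ of states, initial states $Q_0\subseteq Q$, a finite set of transitions $\delta\subseteq Q\times\Sigma\times\mathbb Z^k\times Q$, and accepting states $F\subseteq Q$. A configuration is a pair $(q,\boldsymbol c)\in Q\times\mathbb N^k$. A transition $(p,\sigma,\boldsymbol e,q)$ reads $\sigma$ and moves from $(p,\boldsymbol c)$ to $(q,\boldsymbol c+\boldsymbol e)$; it is allowed only if $\boldsymbol c+\boldsymbol e\in\mathbb N^k$. A word is accepted if some run on it starts in $(q_0,\boldsymbol 0)$ with $q_0\in Q_0$ and ends in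 a state of $F$. The accepted words form $\mathcal L(\mathcal A)$.

There are no zero tests: a net can fail because a counter would become negative, but it cannot ask whether a counter is zero. A $0$-CN is an NFA. The absence of zero tests gives *monotonicity*: a run remains valid, with the same transitions, when it is started from a componentwise larger configuration.

As an example, take two states $p,q$, with $p$ initial and $q$ accepting, and transitions $p\to p$ reading $a$ with effect $+1$, $p\to q$ reading $\#$ with effect $0$, and $q\to q$ reading $b$ with effect $-1$. This $1$-CN accepts exactly the words $a^n\#b^m$ with $m\le n$.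

**Definition (composite, prime).** A $k$-CN $\mathcal A$ is *composite* if there are $d<k$, $n\in\mathbb N$ and $d$-CNs $\mathcal B_1,\dots,\mathcal B_n$ over the same alphabet with $\mathcal L(\mathcal A)=\bigcap_{i=1}^n\mathcal L(\mathcal B_i)$. Otherwise $\mathcal A$ is *prime*.

Regular languages are closed under intersection, so a $1$-CN is prime exactly when its language is not regular. There is also a $2$-CN whose language is not a finite intersection of $1$-CN languages, so prime $2$-CNs exist. The problem, which comes from "Dimension-Minimality and Primality of Counter Nets" (doi:10.1007/978-3-031-57231-9_11), is whether there is a prime $3$-CN. The answer is yes, and the language $L_3$ gives one.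

**The net $\mathcal N_k$ for $L_k$.** The states are $A_i,S_i,G_i,R_i$ for $1\le i\le k$ (read: add, skip, guess, rest). The initial state is $A_1$; the accepting states are all $G_i$ and $R_i$. For $i\le j$ there are transitions
$$A_i\xrightarrow{a_j,\,+e_j}A_j,\qquad S_i\xrightarrow{b_j,\,0}S_j,\qquad G_i\xrightarrow{b_j,\,-e_j}G_j,\qquad R_i\xrightarrow{b_j,\,0}R_j,$$
and for all $i$ there are transitions reading $\#$ with effect $0$:
$$A_i\to S_1,\quad A_i\to G_1,\quad S_i\to S_1,\quad S_i\to G_1,\quad G_i\to R_1,\quad R_i\to R_1 .$$

Since the index never decreases inside a block and returns to $1$ at each $\#$, only words of the shape $a^x\#b^{p^1}\cdots\#b^{p^t}$ can be read. To reach an accepting state a run must cross at least one $\#$ and must read exactly one block $b^p$ in $G$-states. On entering that block the counters hold $x$, and in the block counter $j$ is decremented $p_j$ times; this is possible iff $p\le x$. The other blocks do not touch the counters. So $\mathcal L(\mathcal N_k)=L_k$.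

**Theorem 1.** For every $k\ge1$, $L_k$ is not a finite intersection of languages of $d$-CNs with $d<k$. In particular the $3$-CN $\mathcal N_3$ for $L_3$ is prime.

Section 8 adds a second theorem, which the problem does not need, on positive Boolean combinations, small alphabets and deterministic nets.

## 3. Dimension one, and why one block is not enough

**The case $k=1$.** Here Theorem 1 says that $L_1$ is not a finite intersection of regular languages, that is, not regular. Suppose an NFA with $P$ states recognizes $L_1$. It accepts $a^x\#b^x$ for some $x\ge P$. While it reads $a^x$ some state repeats; cut out the loop, of length $\lambda\ge1$. The NFA now accepts $a^{x-\lambda}\#b^x$, which is not in $L_1$. Note what happened: acceptance of $a^x\beta$ forced acceptance of $a^{x-\lambda}\beta$, with the same tail $\beta$, and the tail was chosen so that $x$ was barely accepted.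

**One block gives a composite net.** One might hope to need only $t=1$. But
$$\{a^x\#b^p: p\le x\}=\bigcap_{j=1}^k\{a^x\#b^p: p_j\le x_j\},$$
and each set on the right is a $1$-CN language: count up on $a_j$, count down on $b_j$, and use states to check the shape of the word. The condition $p\le x$ is a conjunction of $k$ conditions on single coordinates. What makes $L_k$ resist is the disjunction "for some $i$" over blocks.

**Where the one-net argument stops.** The same example, with $k=2$, shows what is hard about intersections. Let $\mathcal B_1$ check $p_1\le x_1$ and let $\mathcal B_2$ check $p_2\le x_2$. Take $x=p$ with $p\ge(1,1)$, and let $\beta=\#b^p$. Then $\mathcal B_1$ accepts $a^{p-(0,1)}\beta$ and $\mathcal B_2$ accepts $a^{p-(1,0)}\beta$. Both words have $p\not\le x$, so each net is fooled. But they are different words, and in fact the intersection makes no mistake. To defeat an intersection we need *one* word outside the language that *all* nets accept, while each net can be fooled only in a direction of its own choosing.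

## 4. What too few counters cannot tell apart

The next lemma describes the directions in which a net can be fooled. Call a vector $f\in\mathbb Z^k$ a *trade* if its last nonzero entry exists and is negative while all earlier entries are $\ge0$:
$$f=(f_1,\dots,f_l,f_{l+1},0,\dots,0),\qquad f_1,\dots,f_l\ge0,\quad f_{l+1}<0,\qquad 0\le l<k. \tag{3}$$
Passing from $x$ to $x+f$ gives up some letters $a_{l+1}$ in return for possibly more of the earlier letters.

**Lemma 1 (trades).** Let $\mathcal B$ be a $d$-CN over $\Sigma$ with nonempty state set, and let $k=d+1$. There is a finite nonempty set $\mathcal V\subset\mathbb Z^k$ of vectors of the form (3) such that for every $N\ge1$ there is $X\in\mathbb N$ with the following property. If $x\in\mathbb N^k$ has all $x_i\ge X$, and $\mathcal B$ accepts $a^x\beta$ for some $\beta\in\Sigma^*$, then there is $f\in\mathcal V$ such that $\mathcal B$ accepts $a^{x+sf}\beta$ for all $1\le s\le N$.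

Here $\mathcal V$ depends only on $\mathcal B$, and $X$ only on $\mathcal B$ and $N$; neither depends on $\beta$. The choice of $f$ within $\mathcal V$ may depend on $x$ and $\beta$, but $f$ is the same for all $s$.

Two small examples with $k=2$, $d=1$. In each, one state reads the $a$-letters in any order.

- If $a_1$ has effect $+1$ and $a_2$ has effect $0$, the net forgets $x_2$ entirely, and $f=(0,-1)$ works.
- If both $a_1$ and $a_2$ have effect $+1$, the net stores $x_1+x_2$. Then $f=(1,-1)$ works, since it keeps the sum. A plain cut $f=(0,-1)$ need not work: if the tail is $\#b_1^m$ and the net decrements on $b_1$, then $a^x\#b_1^m$ is accepted iff $m\le x_1+x_2$. So positive entries in trades cannot be avoided in general.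

**A weight that drops along every trade.** Trades can increase coordinates, but a linear form with positive, rapidly growing weights decreases along all trades of a finite set. Let $\mathcal V$ be any finite nonempty set of integer vectors of the form (3), let $M\ge1$ be the maximum absolute value of their entries, and put
$$W=M+1,\qquad \varphi(x)=\sum_{i=1}^kW^ix_i .$$
For $f\in\mathcal V$ as in (3), $f_{l+1}\le-1$ and $f_i\le M$ for $i\le l$, so
$$\varphi(f)\le -W^{l+1}+M\sum_{i=1}^lW^i=-W^{l+1}+M\,\frac{W^{l+1}-W}{W-1}<-W^{l+1}+M\,\frac{W^{l+1}}{W-1}=0, \tag{4}$$
using $W-1=M$. So $\varphi(f)$ is a negative integer. Because the weights are positive, each half-space $\{x\in\mathbb N^k:\varphi(x)\ge c\}$ is upward closed, and by (2) some tail $\beta$ asks about exactly this half-space.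

**One net falls.** Already $L_k\ne\mathcal L(\mathcal B)$ for each single $(k-1)$-CN $\mathcal B$. If they were equal, $\mathcal B$ would have a state, since $L_k\ne\emptyset$. Take $\mathcal V$ from Lemma 1, then $\varphi$ as above, then $x$ with all coordinates at least the $X$ belonging to $N=1$, and let $\beta$ be a tail for the half-space $\varphi\ge\varphi(x)$. Then $a^x\beta\in L_k$, so $\mathcal B$ accepts it, and $\mathcal B$ accepts some $a^{x+f}\beta$ with $\varphi(x+f)<\varphi(x)$. That word is not in $L_k$.

With several nets the argument stops at the point seen in Section 3: $\mathcal B_1$ accepts $a^{x+f}\beta$ and $\mathcal B_2$ accepts $a^{x+f'}\beta$, and nothing makes $f=f'$.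

## 5. Three points, two nets, and a monochromatic line

We turn the argument around. Instead of looking for an outside word that every net accepts, look at many outside words. Each must be rejected by some net; color it by a net that rejects it. We want one net that rejects *all* the places to which it could be fooled from some word of the language.

**Two nets by hand.** Let $k=2$ and suppose $K_1,K_2\supseteq L_2$ are languages with the following property for some $X$: if $a^x\beta\in K_j$ with $x\ge(X,X)$, then for $f=(-1,0)$ or for $f=(0,-1)$ we have $a^{x+sf}\beta\in K_j$ for $s=1$ and $s=2$. (This is the conclusion of Lemma 1 with $N=2$ and two possible trades.) We claim $K_1\cap K_2\ne L_2$.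

Let $Z=X+2$, $z=(Z,Z)$, and let $\beta$ be the tail for the half-plane $x_1+x_2\ge 2Z-1$; concretely its blocks are $b^{(i,\,2Z-1-i)}$ for $0\le i\le 2Z-1$. The three points
$$z-(2,0),\qquad z-(1,1),\qquad z-(0,2)$$
have coordinate sum $2Z-2$, so the three words $a^x\beta$ are not in $L_2$. If $K_1\cap K_2=L_2$, each is missing from $K_1$ or from $K_2$, so two of them are missing from the same $K_j$. In each case below, $x^0$ has sum at least $2Z-1$ and coordinates $\ge X$, so $a^{x^0}\beta\in L_2\subseteq K_j$.

- If the two are $z-(2,0)$ and $z-(1,1)$, take $x^0=z-(1,0)$. The property with $s=1$ puts $x^0-(1,0)$ or $x^0-(0,1)$ in $K_j$. These are the two missing points.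
- If the two are $z-(1,1)$ and $z-(0,2)$, take $x^0=z-(0,1)$ and $s=1$ in the same way.
- If the two are $z-(2,0)$ and $z-(0,2)$, take $x^0=z$ and $s=2$.

Each case is a contradiction. The third case shows why Lemma 1 must provide several multiples $sf$ of one trade: the number of steps between the inside point and the missing points is decided by the coloring, not by us.

**The general tool.** Each of the three points was $z$ plus a sum of two directions, encoded by the words $11,12,22$ over $[2]$. With $q$ directions and $n$ nets we need the following.

**Definition (combinatorial line).** A *combinatorial line* in $[q]^h$ is given by a nonempty set $I\subseteq[h]$ of active positions and a fixed entry of $[q]$ at each position outside $I$. Its points are the $q$ words obtained by putting the same symbol $i\in[q]$ in all active positions.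

In $[3]^2$, the sets $\{11,12,13\}$ (active set $\{2\}$) and $\{11,22,33\}$ (active set $\{1,2\}$) are combinatorial lines. The set $\{13,22,31\}$ is not: both positions vary, so both would be active, but then the symbols would have to agree.

**Hales–Jewett theorem** (Hales and Jewett, *Trans. AMS* 106, 1963). For all $q,n\ge1$ there is $h\ge1$ such that every coloring of $[q]^h$ with $n$ colors has a monochromatic combinatorial line.

For $q=n=2$ we just saw that $h=2$ works: any two of $11,12,22$ form a line.

## 6. Proof of Theorem 1 from Lemma 1

Suppose $L_k=\bigcap_{j=1}^n\mathcal L(\mathcal B_j)$ with all $\mathcal B_j$ of dimension less than $k$. Adding unused counters, we may assume that every $\mathcal B_j$ has dimension exactly $d=k-1$. Since the empty intersection is $\Sigma^*\ne L_k$, we have $n\ge1$. Since $\emptyset\ne L_k\subseteq\mathcal L(\mathcal B_j)$, every $\mathcal B_j$ has a state, so Lemma 1 applies to each.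

The constants must be chosen in an order that the lemma permits: trades first, then the dimension $h$, then $N$ and $X$, and the tail $\beta$ last.

**Step 1: one weight for all nets.** This step makes every possible trade of every net lower the same linear form. Let $\mathcal V_j$ be the set that Lemma 1 gives for $\mathcal B_j$ and put $\mathcal V=\bigcup_j\mathcal V_j$. Define $M$, $W$ and $\varphi$ from $\mathcal V$ as in Section 4. By (4), $\varphi(f)$ is a negative integer for every $f\in\mathcal V$.

**Step 2: equalize the drops.** Different trades lower $\varphi$ by different amounts; this step rescales them so that any sum of a fixed number of them lands on one hyperplane. Let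
$$\Phi=\operatorname{lcm}\{|\varphi(f)|:f\in\mathcal V\},\qquad \Big\{\tfrac{\Phi}{|\varphi(f)|}f:\ f\in\mathcal V\Big\}=\{g_1,\dots,g_q\}.$$
Then $q\ge1$, $g_i\in\mathbb Z^k$, and $\varphi(g_i)=-\Phi$ for all $i$. Let $M'$ be the maximum absolute value of the entries of $g_1,\dots,g_q$.

**Step 3: the number of summands.** Choose $h$ by the Hales–Jewett theorem for $q$ symbols and $n$ colors.

**Step 4: a base point with enough room.** Every point we use must be large enough for Lemma 1. Let $N=h\Phi$, and let $X$ be the maximum, over $j$, of the numbers $X$ that Lemma 1 gives for $\mathcal B_j$ and this $N$. Put
$$Z=X+hM',\qquad z=(Z,\dots,Z),\qquad \theta=\varphi(z)-h\Phi .$$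
For every word $\omega\in[q]^h$ let $x(\omega)=z+\sum_{r=1}^hg_{\omega_r}$. Its coordinates are at least $Z-hM'=X\ge0$, and
$$\varphi(x(\omega))=\varphi(z)-h\Phi=\theta .$$

**Step 5: the tail.** This step places the hyperplane $\varphi=\theta$ just outside the set asked about. The set $D=\{p\in\mathbb N^k:\varphi(p)\ge\theta+1\}$ is upward closed and nonempty. Let $p^1,\dots,p^t$ be its minimal elements ($t\ge1$, finitely many) and $\beta=\#b^{p^1}\cdots\#b^{p^t}$. By (2), for $x\in\mathbb N^k$,
$$a^x\beta\in L_k\iff\varphi(x)\ge\theta+1. \tag{5}$$

**Step 6: color and find a line.** This step finds a single net that rejects all the words of one line. Let $\omega\in[q]^h$. By Step 4 and (5), $a^{x(\omega)}\beta\notin L_k$, so some $\mathcal B_j$ rejects it. Color $\omega$ with the least such $j$. Take a monochromatic line, with color $j$, active set $I$ and fixed entries $\omega_r$ ($r\notin I$). Put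
$$s=|I|\in[1,h],\qquad x^0=z+\sum_{r\notin I}g_{\omega_r}.$$
The point of the line with symbol $i$ in the active positions gives the vector $x^0+sg_i$. Hence
$$\mathcal B_j\text{ rejects }a^{x^0+sg_i}\beta\quad\text{for all }i=1,\dots,q. \tag{6}$$

**Step 7: the same net must be fooled.** Now we use the inside point $x^0$ of the line. Its coordinates are at least $Z-(h-s)M'\ge X$, and
$$\varphi(x^0)=\varphi(z)-(h-s)\Phi=\theta+s\Phi\ge\theta+1 .$$
By (5), $a^{x^0}\beta\in L_k\subseteq\mathcal L(\mathcal B_j)$. Lemma 1 gives $f\in\mathcal V_j$ such that $\mathcal B_j$ accepts $a^{x^0+s''f}\beta$ for all $1\le s''\le N$. Choose
$$s''=s\cdot\frac{\Phi}{|\varphi(f)|}.$$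
This is an integer with $1\le s''\le h\Phi=N$, and $s''f=s\cdot\frac{\Phi}{|\varphi(f)|}f=sg_i$ for some $i$. So $\mathcal B_j$ accepts $a^{x^0+sg_i}\beta$, contradicting (6). This proves Theorem 1, given Lemma 1. In particular $\mathcal N_3$ is a prime $3$-CN. $\blacksquare$

We did not need to know which trade the net would pick. The line contains the outcome of every choice, and the net rejects all of them.

## 7. Proof of the trade lemma

### 7.1 Why cutting a loop needs preparation

There are $k$ letters $a_1,\dots,a_k$ and $d=k-1$ counters. In the NFA case we cut a loop. With counters, a loop cut from the part reading $a_{l+1}$ may have raised some counter, and then the rest of the run can break, as for the net that stores $x_1+x_2$. The remedy is to raise that counter beforehand, by pumping a loop found earlier. So as we follow the run we sort the counters into two classes: a set $H$ of counters that we know how to raise, by repeating earlier loops, and the complement $J=[d]\setminus H$, whose values stay below a fixed bound. Each time a counter moves from $J$ to $H$ we need a new loop. This can happen at most $d<k$ times, so in at least one of the $k$ phases nothing moves for a long time. There we can cut loops that leave $J$ unchanged and repay the losses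 in $H$ in advance.

Two points need care.

A loop that raises a new counter may lower counters already in $H$. For example ($d=2$), let one state read $a_1$ with effect $(+1,0)$ and $a_2$ with effect $(-1,+1)$. Counter $1$ is raised by the loop on $a_1$, counter $2$ by the loop on $a_2$, but each use of the second loop costs a unit of counter $1$. So when we use the second loop we must also use the first loop more often.

Also, the phases are arbitrarily long, while the bound on $J$-values must not depend on $x$. Dickson's lemma gives a pair of configurations with equal states and $v\le v'$ on $J$. If $v\ne v'$ we have found growth; if $v=v'$ we have found a loop that does nothing on $J$, and the run may go around such loops for as long as it likes. We shall erase them with a stack.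

### 7.2 A bound from Dickson's lemma

**Lemma 2.** Let $Q$ be finite and $C,d\in\mathbb N$. For every $b\in\mathbb N$ there is $T(b)\ge1$, nondecreasing in $b$, such that for every $r\le d$, every sequence $(q_0,v_0),\dots,(q_{T(b)},v_{T(b)})$ in $Q\times\mathbb N^r$ with all entries of $v_0$ at most $b$ and all entries of all $v_{i+1}-v_i$ at most $C$ in absolute value has indices $i<j$ with $q_i=q_j$ and $v_i\le v_j$.

*Proof.* Call a finite sequence *bad* if it has no such pair $i<j$. Prefixes of bad sequences are bad. Fix $r\le d$. Arrange the bad sequences with start entries at most $b$ and steps bounded by $C$ as a forest, where the children of a sequence are its bad one-element extensions. There are finitely many roots (one-element sequences), and each node has finitely many children, because there are finitely many states and finitely many steps. An infinite branch would be an infinite sequence all of whose prefixes are bad; but it has an infinite subsequence with constant state, and Dickson's lemma applied to that subsequence gives a pair as excluded. So there is no infinite branch. By König's lemma (a finitely branching tree with no infinite branch is finite) the forest is finite, and the lengths of its sequences are bounded.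

So for all sufficiently large $T$, every sequence with $T+1$ elements as described has the required pair, for all $r\le d$ simultaneously. Let $T(b)$ be the least such $T\ge1$. A number that works for $b+1$ works for $b$, so $T(b)\le T(b+1)$. $\square$

We use it in this form: a bad sequence with start entries $\le b$ and steps bounded by $C$ has at most $T(b)$ elements, since otherwise its prefix with $T(b)+1$ elements would be bad.

### 7.3 Constants

Let $\mathcal B$ be a $d$-CN with state set $Q\neq\emptyset$, $k=d+1$, and let $C\ge1$ bound the absolute values of all entries of transitions of $\mathcal B$. Take $T(\cdot)$ from Lemma 2 for $Q,C,d$. Depending only on $\mathcal B$, put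
$$b^{(0)}=0,\quad b^{(i+1)}=b^{(i)}+C\,T(b^{(i)}),\quad b=b^{(2k)},\quad T=T(b),\quad P=|Q|(b+1)^d\ge1,$$
$$U_0=0,\quad U_{i+1}=(1+CT)U_i+T,\quad U=U_d .$$
Let $\mathcal V$ be the set of all integer vectors of the form (3) with $0\le f_i\le CPU$ for $i\le l$ and $-P\le f_{l+1}\le-1$. It is finite, and it is nonempty because it contains $(-1,0,\dots,0)$. Given $N\ge1$, put
$$Y=NP^2,\qquad X=Y .$$

Fix $x$ with all $x_i\ge X$, a word $\beta$, and an accepting run $\rho$ of $\mathcal B$ on $a^x\beta$. For $0\le l<k$, *phase* $l+1$ is the part of $\rho$ reading $a_{l+1}^{x_{l+1}}$, with times $t=0,\dots,x_{l+1}$; the configuration at the last time of a phase is the configuration at time $0$ of the next.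

### 7.4 Scanning the run with a stack

**Step 1: the scan.** This step defines the sets $H$, $J$ and a bookkeeping vector $u$, and keeps the $J$-values under control. We follow $\rho$ through its $k$ phases, maintaining $H\subseteq[d]$, $J=[d]\setminus H$ and $u\in\mathbb N^k$, starting with $H=\emptyset$, $u=0$. A *stage* begins at the start of each phase and after each growth event (defined now). During a stage $J$ is fixed. We maintain a stack of pairs in $Q\times\mathbb N^J$; at the start of a stage it contains only $(q,c|_J)$ for the current configuration $(q,c)$. When $\rho$ makes a step to $(q',c')$ within the phase, push $(q',c'|_J)$, and then: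

- (i) if some earlier stack element $(q',v)$ satisfies $v\le c'|_J$ and $v\ne c'|_J$, declare a *growth event*;
- (ii) otherwise, if some earlier stack element equals $(q',c'|_J)$, pop everything above that element;
- (iii) otherwise do nothing further.

At a growth event in phase $l+1$, pick such an element $(q',v)$, and let $y=c'|_J-v$ and let $\gamma$ be the path described by the stack from $(q',v)$ to the top (we verify in Step 3 that it is one). Replace $H$ and $u$ by
$$H'=H\cup\{j\in J:y_j>0\}\supsetneq H,\qquad u'=(1+CT)u+|\gamma|\,e_{l+1}, \tag{7}$$
and begin a new stage. Since $y\ge 0$ and $y\ne0$, $H$ strictly grows, so there are at most $d$ growth events in all. Growth events occur after a step, hence at times $t\ge1$ of a phase.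

A picture of case (ii): with two states $p,q$ and one counter in $J$, the sequence $(p,1),(q,0),(p,1),(q,0),\dots$ makes the stack alternate between one and two elements, however long it goes on.

**Step 2: the stack stays short.** This step bounds the stack, and hence the $J$-values, independently of the length of the phase. We claim that at the start of a stage and after each step that causes no growth event:

- (S1) the top of the stack is $(q,c|_J)$ for the current configuration $(q,c)$;
- (S2) consecutive stack elements are joined by a transition used by $\rho$ in the current phase, restricted to $J$-coordinates;
- (S3) no stack element $(p,v)$ lies below a stack element $(p,v')$ with $v\le v'$.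

All three hold at the start of a stage, when there is one element. Now let $\rho$ make a step. Before the push the top is the current configuration by (S1), so the pushed element is joined to it by the transition that $\rho$ uses. Hence (S2) holds just after any push, and so does (S1). In case (ii) the stack becomes a prefix of the stack before the push, with top equal to $(q',c'|_J)$; so (S1) holds, and (S2), (S3) are inherited. In case (iii), neither (i) nor (ii) applied, so no earlier element $(q',v)$ has $v\le c'|_J$, and (S3) is preserved.

Suppose all $J$-values at the start of the stage are $\le b'$. The bottom element is never popped during the stage, because (ii) pops only what lies above another element. By (S2) and (S3) the stack, read from the bottom, is a bad sequence with start entries $\le b'$ and steps bounded by $C$, so it has at most $T(b')$ elements. Just after a push, including a push that triggers a growth event, it has at most $T(b')+1$. By (S2) the top then differs from the bottom by at most $C\,T(b')$ in each coordinate. Hence every configuration of $\rho$ during the stage, including the one at a growth event, has $J$-values at most $b'+C\,T(b')$.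

There are at most $k+d=2k-1<2k$ stages, one for each phase and one for each growth event. Each stage begins at the configuration where the previous one ended, with the same $J$ or a smaller one. By induction on $i$, the $i$-th stage begins with $J$-values $\le b^{(i-1)}$ and has $J$-values $\le b^{(i)}$ throughout. In summary:
$$\text{all }J\text{-values during the scan are}\le b,\qquad T(b')\le T\ \text{ with } b'=b^{(i-1)}\text{ in the }i\text{-th stage}, \tag{8}$$
the second because $b^{(i-1)}\le b$ and $T(\cdot)$ is nondecreasing.

**Step 3: what a growth event provides.** This step checks that $\gamma$ is a usable loop. By (S2) just after the push, the transitions joining the stack elements from $(q',v)$ to the top form a path $\gamma$ of $\mathcal B$ from $q'$ to $q'$ which reads only the letter $a_{l+1}$ of the current phase and has effect $y\ge0$ on $J$. Started from $J$-values $v$, its $J$-values are the stack entries, which are nonnegative; so, started from $J$-values $\ge v$, it keeps the counters in $J$ nonnegative. It has at least one step, and at most $T(b')\le T$ steps since the stack has at most $T(b')+1$ elements. So $1\le|\gamma|\le T$.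

It follows from (7) that after $i$ growth events all entries of $u$ are at most $U_i$, hence always at most $U$.

### 7.5 The counters in $H$ can be raised at will

**Step 4: the invariant.** This step shows that, by reading more of the earlier letters in the proportions given by $u$, we can raise every counter in $H$ by any prescribed amount without disturbing $J$.

**Invariant (I).** Suppose the scan has read $a_1^{x_1}\cdots a_l^{x_l}a_{l+1}^{t}$ in phase $l+1$ and $\rho$ is in configuration $(q,c)$. Then $u_i=0$ for $i>l+1$, and at time $t=0$ also $u_{l+1}=0$. For every $m\in\mathbb N$ there is a run of $\mathcal B$, from an initial configuration, on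
$$a_1^{x_1+mu_1}\cdots a_l^{x_l+mu_l}\,a_{l+1}^{t+mu_{l+1}}$$
ending in some $(q,c^m)$ with
$$c^m_j=c_j\quad(j\in J),\qquad c^m_j\ge c_j+m\quad(j\in H).$$

At the very beginning $H=\emptyset$, $u=0$, and the empty run from the initial configuration of $\rho$ will do. There are three ways in which the situation changes.

*A step of $\rho$ with $H,u$ unchanged.* Append the same transition to the run given by (I). It is allowed since $c^m\ge c$, it adds the same vector to $c^m$ and to $c$, and it reads one more $a_{l+1}$.

*Passing to the next phase.* The configuration and the word read are the same, and $u_i=0$ for $i>l+1$ says exactly that $u_{l+2}=0$ at time $0$ of phase $l+2$ and that later entries vanish too.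

*A growth event in phase $l+1$*, at configuration $(q,c)$, with stack element $(q,v)$, $v\le c|_J$, and $\gamma,y$ as in Step 3. The step into $(q,c)$ preserves (I) for the old $H,u$. Given $m$, take the run from (I) with parameter $m(1+CT)$ and append $\gamma^m$.

- On $J$ the appended part starts at $c|_J\ge v$, and each copy of $\gamma$ has effect $y\ge0$. So every copy starts from $J$-values $\ge v$, and the counters in $J$ stay nonnegative. The final $J$-values are $c|_J+my$: equal to $c_j$ where $y_j=0$, and at least $c_j+m$ where $y_j>0$.
- On $j\in H$ the appended part starts with a value $\ge c_j+m(1+CT)$. It has $m|\gamma|\le mT$ steps, each lowering the counter by at most $C$. So the value stays, and ends, $\ge c_j+m$.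

The whole run is valid and reads $a_i^{x_i+m(1+CT)u_i}$ for $i\le l$, followed by $a_{l+1}^{t+m(1+CT)u_{l+1}+m|\gamma|}$. That is (I) with $H'$ and $u'$ from (7). Since $t\ge1$ here, nothing has to be checked about $u'_{l+1}$, and $u'_i=0$ for $i>l+1$ still holds.

In the example with effects $(+1,0)$ on $a_1$ and $(-1,+1)$ on $a_2$, the first growth event gives $u=e_1$ and the second, in phase $2$, gives $u=(1+CT)e_1+e_2$ with $C=1$ for these transitions. Reading $m(1+T)$ more letters $a_1$ and $m$ more letters $a_2$ changes counter $1$ by $m(1+T)-m=mT\ge m$ and counter $2$ by $m$, as promised.

### 7.6 A quiet phase and equal cuts

**Step 5: a phase without early growth.** If each of the $k$ phases had a growth event at some time $\le Y$, these events would be different, since each happens at a time $\ge1$ of its own phase. So $H\subseteq[d]$ would grow strictly at least $k=d+1$ times, which is impossible. Fix a phase $l+1$ with no growth event at times $0,\dots,Y$. These times exist because $Y=X\le x_{l+1}$. Let $J,H,u$ be the data at the start of this phase; they do not change at times $0,\dots,Y$, and $u_i=0$ for $i>l$ by (I).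

**Step 6: many loops of one length that do nothing on $J$.** This step finds the pieces to be cut. By (8), at times $0,\dots,Y$ the pair (state, $J$-values) takes at most $|Q|(b+1)^{|J|}\le P$ values. Since $Y=NP^2$, these times are covered by the windows
$$\{(i-1)P,\ (i-1)P+1,\ \dots,\ iP\},\qquad i=1,\dots,NP .$$
Each window has $P+1$ times, so it contains times $t_i<t_i'$ with the same state and the same $J$-values. The segment of $\rho$ from $t_i$ to $t_i'$ is a loop with length in $[1,P]$, zero effect on $J$, and effect at most $CP$ in absolute value on each counter. Two windows share at most an endpoint, so segments from different windows have no step of $\rho$ in common. There are $NP$ segments and $P$ possible lengths, so at least $N$ of the segments have a common length $\lambda\in[1,P]$.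

**Step 7: the modified run.** Let $1\le s\le N$. Replace the part of $\rho$ before phase $l+1$ by the run that (I) gives at the start of this phase with parameter $m=sCP$. Then follow $\rho$ to its end, including the part reading $\beta$, but omit $s$ of the segments of length $\lambda$. The states fit together because the segments are loops and because (I) preserves the state.

The run is valid. At every moment after the replacement, compare it with the corresponding moment of $\rho$. The $J$-values are equal, since (I) keeps them equal and the omitted segments have effect $0$ on $J$. For $j\in H$ the value is at least the original value plus $sCP$ minus the effects of the segments omitted so far; there are at most $s$ of these, each with effect at most $CP$, so the value is at least the original one. Hence no counter becomes negative.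

The run ends in the same accepting state as $\rho$. It reads $a_i^{x_i+sCPu_i}$ for $i\le l$, then $a_{l+1}^{x_{l+1}-s\lambda}$, then the remaining letters and $\beta$ unchanged. Here $x_{l+1}-s\lambda\ge NP^2-NP\ge0$. So $\mathcal B$ accepts $a^{x+sf}\beta$ with
$$f=(CPu_1,\dots,CPu_l,-\lambda,0,\dots,0).$$
Since $0\le u_i\le U$ and $1\le\lambda\le P$, we have $f\in\mathcal V$, and $f$ does not depend on $s$. This proves Lemma 1, and with it Theorem 1. $\square$

To see the proof at work, take the net that stores $x_1+x_2$, with one state reading the $a$-letters ($k=2$, $d=1$), and $C=1$. The stack begins with value $0$, and the first letter $a_1$ pushes value $1$: a growth event with $|\gamma|=1$, so $H=\{1\}$, $J=\emptyset$, $u=(1,0)$. Phase $2$ has no growth event. One may take all segments of length $\lambda=1$, and then $f=(P,-1)$. This is more generous than the trade $(1,-1)$ that we found directly, but it is of the form (3), which is all that Section 6 needs.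

## 8. Boolean combinations, two letters, and determinism

**Theorem 2.**

1. *(Strict hierarchy.)* For every $k\ge1$, $L_k$ is a $k$-CN language which is not a positive Boolean combination (finite unions and intersections) of languages of CNs of dimension $<k$. Thus the classes $\mathcal C_d$ of finite intersections of $d$-CN languages satisfy $\mathcal C_0\subsetneq\mathcal C_1\subsetneq\mathcal C_2\subsetneq\cdots$.
2. *(Alphabet size, sharp.)* For every $k\ge1$ there is a prime $k$-CN over a two-letter alphabet. Over a one-letter alphabet no $k$-CN with $k\ge1$ is prime.
3. *(Nondeterminism is necessary.)* Every deterministic $k$-CN with $k\ge2$ is composite. Here deterministic means $|Q_0|\le1$ and at most one transition for each state and letter.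

**Proof of 1.** The aim is to absorb unions into single nets. A positive Boolean combination can be written as a finite intersection of finite unions. After padding with unused counters to dimension $k-1$, a finite union of $(k-1)$-CN languages is the language of one $(k-1)$-CN, the disjoint union of the nets; this is possible because a net may have several initial states. So a positive Boolean combination of the kind described would be a finite intersection of $(k-1)$-CN languages, which Theorem 1 excludes for $L_k$. For the hierarchy, $\mathcal C_d\subseteq\mathcal C_{d+1}$ by padding, and $L_{d+1}\in\mathcal C_{d+1}\setminus\mathcal C_d$ by Section 2 and Theorem 1.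

**Proof of 2, two letters.** The aim is to encode $L_k$ in binary and to carry a decomposition of the encoded language back. Write $\Sigma=\{\sigma_1,\dots,\sigma_m\}$ with $m=2k+1$ and let $\eta(\sigma_i)=0^{i-1}1$. No code word is a prefix of another, so $\eta$ extends to an injective morphism $\Sigma^*\to\{0,1\}^*$.

*The encoded language has a $k$-CN.* In $\mathcal N_k$, replace each transition $(p,\sigma_i,\boldsymbol e,q)$ by a chain through fresh non-accepting states which reads $0^{i-1}$ with effect $0$ and then $1$ with effect $\boldsymbol e$. A run that ends in an accepting state has passed through complete chains only, so the new net accepts exactly $\eta(L_k)$.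

*Claim: if $\mathcal B$ is a $d$-CN over $\{0,1\}$, then $\eta^{-1}(\mathcal L(\mathcal B))$ is a $d$-CN language.* The obvious attempt is to read $\sigma$ in one step with the total effect of a path of $\mathcal B$ reading $\eta(\sigma)$. This loses information: a path with effects $-1$ and then $+1$ has total effect $0$ but needs counter value at least $1$ to start. The remedy is to keep a bounded part of each counter in the state, where it can be compared with the amount needed. Let $C$ bound the absolute values of entries in $\mathcal B$ and let $D=mC$. The new net has states $(p,r)$ with $p$ a state of $\mathcal B$ and $r\in\{0,\dots,D\}^d$. A configuration $((p,r),c')$ represents the configuration $(p,r+c')$ of $\mathcal B$. The initial states are $(q_0,0)$ with $q_0$ initial, and $(p,r)$ is accepting iff $p$ is.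

For each letter $\sigma$ and each path $\pi$ of $\mathcal B$ from $p$ to $q$ reading $\eta(\sigma)$ (there are finitely many), let $\boldsymbol e$ be its total effect, and let $\mu$ be the least start vector in $\mathbb N^d$ from which $\pi$ never goes negative. Since $|\eta(\sigma)|\le m$, no counter falls by more than $mC=D$ along $\pi$, so $\mu\in\{0,\dots,D\}^d$. For all $r\in\{0,\dots,D\}^d$ with $r\ge\mu$ and all $r'\in\{0,\dots,D\}^d$ add the transition
$$((p,r),\sigma,\boldsymbol e+r-r',(q,r')).$$

- *Sound.* Suppose the transition is taken from $((p,r),c')$. The represented value $c=r+c'$ is $\ge r\ge\mu$, so $\pi$ can be executed from $(p,c)$. The new represented value is $r'+(c'+\boldsymbol e+r-r')=c+\boldsymbol e$, as it should be.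
- *Complete.* Simulate a run of $\mathcal B$, keeping $r=\min(c,D)$ componentwise. This holds initially, with $c=r=0$. If $\pi$ is executable from $c$, then $c\ge\mu$, and also $D\ge\mu$ in every component, so $r\ge\mu$ and the transitions for $\pi$ are present. Choose $r'=\min(c+\boldsymbol e,D)$. The new stored vector is $c'+\boldsymbol e+r-r'=c+\boldsymbol e-r'\ge0$, so the transition is allowed, and the convention is kept.

Hence the new net accepts $w$ iff $\mathcal B$ accepts $\eta(w)$, which proves the claim.

*Conclusion.* Suppose $\eta(L_k)=\bigcap_j\mathcal L(\mathcal B_j)$, a finite intersection with $d$-CNs $\mathcal B_j$ and $d<k$. By injectivity of $\eta$,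
$$L_k=\eta^{-1}(\eta(L_k))=\bigcap_j\eta^{-1}(\mathcal L(\mathcal B_j)),$$
a finite intersection of $d$-CN languages by the claim. This contradicts Theorem 1. So the $k$-CN for $\eta(L_k)$ is prime.

**Proof of 2, one letter.** The aim is to show that the language of a $k$-CN $\mathcal A$ over $\{a\}$ is regular. Let $T=T(0)$ be the number from Lemma 2 with $d=k$, the state set of $\mathcal A$, and $C$ a bound on the entries of its transitions. Suppose $a^n$ is accepted and $n\ge T$. The configurations of an accepting run at times $0,\dots,T$ start with counters $0$, so there are times $t<t'\le T$ with equal states and $\boldsymbol c_t\le\boldsymbol c_{t'}$. By monotonicity the segment from $t$ to $t'$ can be repeated, starting from $\boldsymbol c_{t'}\ge\boldsymbol c_t$. Each repetition ends with counters $\ge\boldsymbol c_{t'}$, so it can be repeated again, or the rest of the run can follow. Hence $a^{n+i(t'-t)}$ is accepted for all $i\ge0$. Since $1\le t'-t\le T$, the number $t'-t$ divides $T!$, so $a^{n+T!}$ is accepted.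

Thus the set of accepted lengths $\ge T$ is closed under adding $T!$. On each residue class modulo $T!$ it is therefore either empty or contains all sufficiently large members. So the set of accepted lengths is ultimately periodic, and $\mathcal L(\mathcal A)$ is regular, that is, a $0$-CN language. As $0<k$, $\mathcal A$ is composite.

**Proof of 3.** The aim is to let one net per counter check that counter. Let $\mathcal A$ be a deterministic $k$-CN with $k\ge2$, and let $\mathcal A_i$ be the $1$-CN obtained from $\mathcal A$ by keeping only counter $i$. By determinism each word labels at most one path of $\mathcal A$ from $Q_0$ when counters are ignored, and all the $\mathcal A_i$ share this path. The word is accepted by $\mathcal A$ iff the path exists, ends in $F$, and no counter becomes negative along it. This holds iff every $\mathcal A_i$ accepts the word. So $\mathcal L(\mathcal A)=\bigcap_{i=1}^k\mathcal L(\mathcal A_i)$ with $1<k$, and $\mathcal A$ is composite. $\blacksquare$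

The argument fails for the nondeterministic net $\mathcal N_k$ at one identifiable point: when the nets $\mathcal A_i$ may choose their paths independently, counter $1$ may be checked against one block and counter $2$ against another. For instance, with $k=2$, $x=(1,1)$ and blocks $p^1=(0,2)$, $p^2=(2,0)$, each counter passes on some block, but no block is below $x$.
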